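\title{Finite projective planes have polynomially many automorphisms}

\begin{abstract}
We prove that there is an absolute constant $c$ such that every finite projective plane with $n$ points has fewer than $n^c$ automorphisms. The geometry enters through one inequality: a proper subplane of order $m$ of a plane of order $q$ has $m^2\le q$. It turns the pointwise stabilizer of a quadrangle into a permutation group on the $q+1$ points of a line whose fixed-point sets grow by squaring, and we show that every such group has order less than $q^C$. The bounds are $q^2$ for nilpotent and $q^{13/2}$ for solvable groups. The general case uses the classification of finite simple groups to reduce to alternating composition factors, which are then excluded by covering the line with the fixed-point sets of few elements.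
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{finite projective plane} $\mathcal G$ consists of a finite set of \emph{points}, a set of \emph{lines} and an incidence relation between points and lines such that any two distinct points are incident with exactly one common line, any two lines have a common point, and there are four points no three of which are collinear. All lines then have the same number $q+1\ge 3$ of points, every point lies on $q+1$ lines, and the number of points is $n=q^2+q+1$. The integer $q\ge2$ is the \emph{order} of $\mathcal G$. An \emph{automorphism} is a permutation of the points together with a permutation of the lines that preserves incidence. Since a line is determined by its points, an automorphism is determined by its action on points. How large can the group $\operatorname{Aut}(\mathcal G)$ be in terms of $n$?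

A \emph{quadrangle} is an ordered $4$-tuple of points no three of which are collinear. There are $n$ choices for the first point, $n-1$ for the second, $q^2$ for the third (off one line) and $n-3q=(q-1)^2$ for the fourth (off three lines), so the number of quadrangles is
\[
n(n-1)\,q^2(q-1)^2=q^3(q^3-1)(q^2-1)<n^4 .
\]
Let $H$ be the pointwise stabilizer of a quadrangle. For every subgroup $S\le\operatorname{Aut}(\mathcal G)$ the orbit of the quadrangle under $S$ has size $[S:S\cap H]$, and therefore
\begin{equation}\label{eq:quad}
|S|<n^4\,|S\cap H| .
\end{equation}
The question is thus a question about $H$. In the Desarguesian plane $\mathrm{PG}(2,q)$, whose points and lines are the subspaces of dimension $1$ and $2$ of $\mathbb F_q^3$, the automorphism group is $\mathrm{P\Gamma L}(3,q)$. Its subgroup $\mathrm{PGL}(3,q)$ permutes the quadrangles regularly, and $H$ is the automorphism group of the field $\mathbb F_q$, of order $f\le\log_2q$ when $q=p^f$ with $p$ prime. So the group has order $f\,q^3(q^3-1)(q^2-1)=O(n^4\log n)$: a quadrangle almost determines an automorphism, and one expects $H$ to be small in every plane.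

Two results are recorded in \cite{SvR}. By the theorem of Ostrom and Wagner, a plane with a doubly transitive automorphism group is Desarguesian, so that $|\operatorname{Aut}(\mathcal G)|=O(n^4\log n)$ in this case; and without any symmetry assumption the best known bound is $|\operatorname{Aut}(\mathcal G)|<n^{4+\log_2\log_2n}$. It is conjectured in \cite{SvR} that the exponent can be replaced by an absolute constant. We prove this.

\begin{theorem}\label{thm:main}
There is an absolute constant $c$ such that $|\operatorname{Aut}(\mathcal G)|<n^c$ for every finite projective plane $\mathcal G$ with $n$ points.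
\end{theorem}

For nilpotent and solvable groups of automorphisms the exponents are explicit.

\begin{theorem}\label{thm:explicit}
There is an absolute constant $C$ such that the following hold.
\begin{enumerate}
\item[(i)] The pointwise stabilizer of a quadrangle in a projective plane of order $q$ has order less than $q^C$; its nilpotent subgroups have order at most $q^2$, and its solvable subgroups have order at most $q^{13/2}$.
\item[(ii)] If $\mathcal G$ is a projective plane with $n$ points, then every nilpotent subgroup of $\operatorname{Aut}(\mathcal G)$ has order less than $n^5$, and every solvable subgroup has order less than $n^{7.25}$.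
\item[(iii)] Theorem~\ref{thm:main} does not hold with any $c\le4$.
\end{enumerate}
\end{theorem}

We claim no optimal value of $c$; the constant that the proof gives is absolute but very large. The proof of Theorem~\ref{thm:main} uses the classification of finite simple groups, and only in Section~\ref{sec:factors}. The nilpotent and solvable bounds do not depend on it.

The argument runs as follows. In Section~\ref{sec:square} we restrict $H$ to a line and keep one property of this action: the fixed-point sets of subgroups come from subplanes, so their sizes square along every chain. Groups with this property are called square systems, and both theorems follow from a bound on their order (Theorem~\ref{thm:square}). Section~\ref{sec:nilp} bounds nilpotent and solvable square systems. Since every solvable section is then polynomially bounded, only alternating composition factors of large degree can make a square system large (Section~\ref{sec:factors}). These are excluded by a count (Section~\ref{sec:cover}): a nontrivial element fixes at most $\sqrt q+1$ of the $q+1$ points, so a set of at most $\frac14\sqrt q$ nontrivial elements cannot meet every point stabilizer.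 Sections~\ref{sec:three} and~\ref{sec:final} show that in a very large square system such a set exists; it consists of elements of prime power order with small conjugacy classes, which play the role that $3$-cycles play in an alternating group.

\medskip\noindent\textbf{Conventions.}
All groups are finite, and $\log$ denotes the logarithm to base $2$. We write $|X|_p$ for the largest power of the prime $p$ that divides $|X|$, $g^X$ for the conjugacy class of $g$ in $X$, and $M^g=g^{-1}Mg$. If $X$ acts on $\Omega$, then $\operatorname{Fix}(K)$ is the set of points fixed by all elements of $K\le X$, and $X_{(\Delta)}$ is the pointwise stabilizer of $\Delta\subseteq\Omega$. A \emph{section} of $X$ is a quotient of a subgroup of $X$. A \emph{chief series} is a chain $1=X_0<X_1<\dots<X_h=X$ of normal subgroups of $X$ that cannot be refined; its factors, the \emph{chief factors}, are direct powers of simple groups and do not depend on the series (Jordan--H\"older). The exponent of $p$ in $t!$ is $(t-s_p(t))/(p-1)$, where $s_p(t)$ is the sum of the digits of $t$ in base $p$; in particular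
\begin{equation}\label{eq:factorial}
|S_t|_2\le2^{t-1}\quad(t\ge1),\qquad |A_t|_2=2^{\,t-s_2(t)-1}\quad(t\ge2),\qquad |S_t|_p\le p^{\,t/(p-1)} .
\end{equation}

\section{From planes to square systems}\label{sec:square}

A \emph{subplane} of $\mathcal G$ is a set of points and lines of $\mathcal G$ that form a projective plane under the incidence of $\mathcal G$. The line through two points of a subplane and the common point of two lines of a subplane belong to the subplane. A subplane of the same order as $\mathcal G$ has all $q^2+q+1$ points and equals $\mathcal G$; so a proper subplane has order less than $q$. Much more is true.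

\begin{lemma}[Bruck]\label{lem:bruck}
If $\pi$ is a proper subplane, of order $m$, of a projective plane of order $q$, then $m^2\le q$.
\end{lemma}

\begin{proof}
Let $\ell$ be a line of $\pi$. As $m<q$, there is a point $x$ on $\ell$ that is not in $\pi$. Suppose that two points of $\pi$ off $\ell$ are collinear with $x$. The line through them belongs to $\pi$, differs from $\ell$ and meets $\ell$ in $x$, so $x\in\pi$, a contradiction. Hence the $m^2$ points of $\pi$ off $\ell$ lie on distinct lines through $x$ other than $\ell$, and there are $q$ such lines.
\end{proof}

A group that fixes a quadrangle pointwise fixes a subplane, and the order of this subplane can be read off from a single line. This suggests forgetting the plane and keeping the action on the line.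

\begin{definition}\label{def:square}
A \emph{square system of order $q$} is a finite group $H$ acting faithfully on a set $\Omega$ with $|\Omega|=q+1$ and $|\operatorname{Fix}(H)|\ge3$ such that, with $m(K)=|\operatorname{Fix}(K)|-1$ for $K\le H$,
\begin{equation}\tag{$\star$}\label{eq:star}
\operatorname{Fix}(K)\subsetneq\operatorname{Fix}(K')\ \Longrightarrow\ m(K)^2\le m(K')\qquad(K,K'\le H).
\end{equation}
\end{definition}

The three fixed points give $q\ge2$ and $m(K)\ge2$ for all $K$, so that squaring means growth. Without \eqref{eq:star} no polynomial bound holds, since $S_{q-2}$ acts faithfully on $q+1$ points with three fixed points.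

\begin{proposition}\label{prop:planes}
Let $H$ be the pointwise stabilizer of a quadrangle in a projective plane of order $q$, and let $\Omega$ be the set of points of the line $\ell$ through the first two points of the quadrangle. Then $H$ acting on $\Omega$ is a square system of order $q$.
\end{proposition}

\begin{proof}
Throughout, $\operatorname{Fix}$ refers to the action on $\Omega$. Let $K\le H$. The line through two points fixed by $K$ is fixed by $K$, the common point of two fixed lines is fixed, and the quadrangle is fixed. So the points and lines fixed by $K$ form a subplane $\pi_K$. It contains $\ell$, and its points on $\ell$ are those of $\operatorname{Fix}(K)$; hence $\pi_K$ has order $m(K)$, and $m(K)\ge2$. If $h\in H$ fixes $\Omega$ pointwise, then $\pi_{\langle h\rangle}$ has order $q$, so it is the whole plane and $h=1$. Thus $H$ is faithful on $\Omega$.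

To apply Lemma~\ref{lem:bruck} we have to turn an inclusion of fixed sets on $\ell$ into an inclusion of subplanes. Put $K^*=H_{(\operatorname{Fix}(K))}\ge K$. Then $\pi_{K^*}\subseteq\pi_K$ and $\operatorname{Fix}(K^*)=\operatorname{Fix}(K)$, so the two subplanes have the same order and $\pi_{K^*}=\pi_K$. If $\operatorname{Fix}(K)\subsetneq\operatorname{Fix}(K')$, then $K'^*\le K^*$, so $\pi_K=\pi_{K^*}\subseteq\pi_{K'^*}=\pi_{K'}$, and the inclusion is proper because the orders differ. Lemma~\ref{lem:bruck} inside the plane $\pi_{K'}$ gives \eqref{eq:star}.
\end{proof}

\begin{example}\label{ex:galois}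
In $\mathrm{PG}(2,q)$ take the quadrangle spanned by $(1,0,0)$, $(0,1,0)$, $(0,0,1)$, $(1,1,1)$. Then $\Omega$ is $\mathbb F_q\cup\{\infty\}$ and $H$ acts as the group of field automorphisms. A subgroup $K$ fixes $\infty$ and a subfield, whose order is $m(K)$, and \eqref{eq:star} says that a proper subfield of order $m$ of a field of order $m'$ has $m^2\le m'$. Equality holds for $\mathbb F_2\subset\mathbb F_4$.
\end{example}

Square systems pass to subgroups and to the quotients that act on fixed-point sets.

\begin{lemma}\label{lem:heredity}
Let $H$ be a square system of order $q$ on $\Omega$.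
\begin{enumerate}
\item[(a)] Every subgroup of $H$ is a square system of order $q$ on $\Omega$.
\item[(b)] If $K\trianglelefteq H$ and $K=H_{(\operatorname{Fix}(K))}$, then $H/K$ is a square system of order $m(K)$ on $\operatorname{Fix}(K)$.
\item[(c)] Every element $g\ne1$ of $H$ has at most $\sqrt q+1$ fixed points.
\item[(d)] Every orbit of $H$ on $\Omega$ has size at most $q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A subgroup fixes the points that $H$ fixes, and \eqref{eq:star} is inherited. (b) Since $K$ is normal, $H$ acts on $\operatorname{Fix}(K)$, and the kernel is $H_{(\operatorname{Fix}(K))}=K$. For $K\le K_1\le H$ we have $\operatorname{Fix}(K_1)\subseteq\operatorname{Fix}(K)$, so the fixed set of $K_1/K$ in $\operatorname{Fix}(K)$ is $\operatorname{Fix}(K_1)$; both conditions of the definition carry over. (c) By faithfulness $\operatorname{Fix}(\langle g\rangle)\subsetneq\Omega=\operatorname{Fix}(1)$, and \eqref{eq:star} gives $m(\langle g\rangle)^2\le q$. (d) $H$ has a fixed point.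
\end{proof}

\begin{remark}[The chain bound]\label{rem:chain}
The definition gives a first bound at once. Put $H_0=H$, and as long as $H_i\ne1$ let $H_{i+1}$ be the stabilizer in $H_i$ of a point that $H_i$ moves. Then $[H_i:H_{i+1}]\le q$ and $m(H_{i+1})\ge m(H_i)^2$. If $H_t=1$, then $q=m(H_t)\ge2^{2^t}$, so $t\le\log\log q$ and $|H|\le q^{\log\log q}$. With \eqref{eq:quad} this gives $|\operatorname{Aut}(\mathcal G)|<n^{4+\log\log n}$. The exponent $\log\log q$ appears because each step of the chain is charged the full price $q$. Our task is to show that only boundedly many factors $q$ have to be paid.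
\end{remark}

\begin{theorem}\label{thm:square}
There is an absolute constant $C$ such that every square system $H$ of order $q$ has $|H|<q^C$. Moreover $|H|\le q^2$ if $H$ is nilpotent, and $|H|\le q^{13/2}$ if $H$ is solvable.
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:explicit} from Theorem~\ref{thm:square}]
Let $H$ be the pointwise stabilizer of a quadrangle in a plane $\mathcal G$ of order $q$ with $n$ points. By Proposition~\ref{prop:planes} and Lemma~\ref{lem:heredity}(a), $H$ and its subgroups are square systems of order $q$, and Theorem~\ref{thm:explicit}(i) follows. Since $q^2<n$, inequality \eqref{eq:quad} gives $|\operatorname{Aut}(\mathcal G)|<n^4q^C<n^{4+C/2}$, which is Theorem~\ref{thm:main}. If $S\le\operatorname{Aut}(\mathcal G)$ is nilpotent, then $|S\cap H|\le q^2<n$; if $S$ is solvable, then $|S\cap H|\le q^{13/2}<n^{13/4}$. With \eqref{eq:quad} this proves (ii). For (iii) take $\mathrm{PG}(2,q)$ with $q=2^f$. Its automorphism group has order $f\,q^3(q^3-1)(q^2-1)$, and $q^3(q^3-1)(q^2-1)/n^4\to1$ as $f\to\infty$. So the order exceeds $n^4$, and hence $n^c$ for every $c\le4$, when $f$ is large.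
\end{proof}

The rest of the paper proves Theorem~\ref{thm:square}. For a square system of order $q$ we always write
\[
\lambda=\log q\ge1 .
\]

\section{Nilpotent and solvable square systems}\label{sec:nilp}

Let $P$ be a square system. Call a subgroup $K\le P$ \emph{closed} if $K=P_{(\operatorname{Fix}(K))}$. The pointwise stabilizer of any subset $\Delta$ is closed, because its fixed set contains $\Delta$. In particular $P$ is closed, and if $K$ is closed and $y\in\Omega$, then $K_y=P_{(\operatorname{Fix}(K)\cup\{y\})}$ is closed. Conjugates of closed subgroups are closed, and distinct closed subgroups have distinct fixed sets.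

The abelian case shows how the chain bound can be improved. Let $P\neq1$ be an abelian square system of order $q$ and $K$ a minimal nontrivial closed subgroup. For a point $y$ moved by $K$ the closed subgroup $K_y$ is properly contained in $K$, so $K_y=1$ and $|K|\le q$. Now we do not continue on $\Omega$: by Lemma~\ref{lem:heredity}(b), $P/K$ is a square system of order $m(K)\le\sqrt q$, so the next step costs only $\sqrt q$, the one after it $q^{1/4}$, and $|P|\le q^{1+1/2+1/4+\cdots}\le q^2$. In a nonabelian group $K_y$ need not be normal, and $P$ does not act on its fixed set. Nilpotency provides a substitute: a subgroup $M$ that is not normal normalizes a conjugate $M^g\ne M$, so $M$ acts on the small set $\operatorname{Fix}(M^g)$, and the next point of the chain can be chosen there. The tool is the normalizer condition: in a nilpotent group every proper subgroup is properly contained in its normalizer.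

\begin{lemma}\label{lem:nilp}
A nilpotent square system $P$ of order $q$ has $|P|\le q^2$.
\end{lemma}

\begin{proof}
We use induction on $|P|$, for all orders $q$ at once. Let $P\ne1$, let $K$ be minimal among the nontrivial closed normal subgroups of $P$, and put $m_0=m(K)$. Choose a point $y\notin\operatorname{Fix}(K)$ and put $M_1=K_y$. Then $M_1$ is closed, $M_1<K$, $[K:M_1]\le q$, and $m_1:=m(M_1)\ge m_0^2$ by \eqref{eq:star}.

Suppose that a closed subgroup $M_i<K$ has been found, with $m_i=m(M_i)$, and that $M_i\ne1$. By the minimality of $K$, the subgroup $M_i$ is not normal in $P$, so $N=N_P(M_i)$ is a proper subgroup, and there is $g\in N_P(N)\setminus N$. Then $M_i^g\ne M_i$, and $M_i^g\trianglelefteq N^g=N$. As $M_i\le N$, the group $M_i$ normalizes $M_i^g$ and acts on $\operatorname{Fix}(M_i^g)$. The closed subgroups $M_i$ and $M_i^g$ are distinct, so their fixed sets are distinct; these sets have the same size $m_i+1$, so there is a point $y_i\in\operatorname{Fix}(M_i^g)\setminus\operatorname{Fix}(M_i)$. Its $M_i$-orbit lies in $\operatorname{Fix}(M_i^g)\setminus\operatorname{Fix}(P)$ and has size at most $m_i$. Put $M_{i+1}=(M_i)_{y_i}$. It is closed,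 $M_{i+1}<M_i$, $[M_i:M_{i+1}]\le m_i$, and $m_{i+1}:=m(M_{i+1})\ge m_i^2$ by \eqref{eq:star}.

The process ends with $M_t=1$ and $m_t=q$ for some $t\ge1$. From $m_i^2\le m_{i+1}$ we get $m_i\le q^{2^{-(t-i)}}$ for $0\le i\le t$, and so
\[
|K|\le q\prod_{i=1}^{t-1}m_i\le q^{\,1+2^{-1}+\dots+2^{-(t-1)}}=q^{\,2-2^{1-t}} .
\]
By Lemma~\ref{lem:heredity}(b), $P/K$ is a nilpotent square system of order $m_0$, and induction gives $|P/K|\le m_0^2\le q^{2^{1-t}}$. Multiplying the two bounds gives $|P|\le q^2$.
\end{proof}

A solvable group is controlled by its largest nilpotent normal subgroup, the Fitting subgroup $F(H)$. Recall that the Frattini subgroup $\Phi(H)$, the intersection of all maximal subgroups, is nilpotent and normal. We use two theorems. By Gasch\"utz, if $H$ is solvable, then $F(H)/\Phi(H)$ is a direct product of elementary abelian minimal normal subgroups of $H/\Phi(H)$ and is its own centralizer in $H/\Phi(H)$. By P\'alfy \cite{Palfy} and Wolf \cite{Wolf}, a solvable completely reducible subgroup of $\mathrm{GL}(V)$, for a finite vector space $V\ne0$, has order at most $24^{-1/3}|V|^\alpha$, where $\alpha=\log_9(48\cdot24^{1/3})<2.244$.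

\begin{lemma}\label{lem:solv}
A solvable square system $H$ of order $q$ has $|H|\le q^{13/2}$.
\end{lemma}

\begin{proof}
Let $H\ne1$ and $F=F(H)$. Write $F/\Phi(H)=\bigoplus_pV_p$ with $V_p$ a vector space over $\mathbb F_p$. By the theorem of Gasch\"utz, $H/F$ acts faithfully on this sum, and each $V_p$ is a direct sum of irreducible modules. So $H/F$ embeds in the product of its images in the groups $\mathrm{GL}(V_p)$ with $V_p\ne0$, these images are solvable and completely reducible, and $|H/F|\le\prod_p|V_p|^\alpha\le|F|^\alpha$. Lemma~\ref{lem:nilp} applies to $F$ and gives $|H|\le|F|^{1+\alpha}\le q^{2\cdot3.244}<q^{13/2}$.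
\end{proof}

A section of a square system is in general not a square system, so the two lemmas do not apply to it directly. The following device lifts a section to a subgroup at the cost of a nilpotent kernel. For $N\trianglelefteq X$, a \emph{minimal cover} of $X/N$ is a subgroup $Z\le X$ that is minimal subject to $ZN=X$. Then $Z/(Z\cap N)\cong X/N$.

\begin{lemma}\label{lem:cover}
Let $Z$ be a minimal cover of $X/N$. Then $Z\cap N\le\Phi(Z)$, and so $Z\cap N$ is nilpotent. If $X/N$ is solvable, so is $Z$. If $X/N$ is perfect, so is $Z$.
\end{lemma}

\begin{proof}
If a maximal subgroup $M$ of $Z$ did not contain the normal subgroup $Z\cap N$, then $M(Z\cap N)=Z$ and $MN=X$, against minimality. So $Z\cap N\le\Phi(Z)$. If $X/N$ is solvable, then $Z$ is an extension of a nilpotent group by a solvable group. If $X/N$ is perfect, then $Z'N/N=(X/N)'=X/N$, and minimality gives $Z'=Z$.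
\end{proof}

\begin{corollary}\label{cor:sections}
Every solvable section of a square system of order $q$ has order at most $q^7$. Every solvable section of $S_k$ has order at most $2^{2k}$.
\end{corollary}

\begin{proof}
A solvable section is a quotient of a solvable subgroup, namely of a minimal cover. For the first claim apply Lemmas~\ref{lem:heredity}(a) and~\ref{lem:solv}. For the second use Dixon's bound: a solvable permutation group of degree $k$ has order at most $24^{(k-1)/3}$, and $24^{1/3}<4$.
\end{proof}

From here on, condition \eqref{eq:star} is used only through Lemma~\ref{lem:nilp}, Corollary~\ref{cor:sections} and the fixed-point bound of Lemma~\ref{lem:heredity}(c).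

\section{Composition factors}\label{sec:factors}

A group whose solvable sections are small can be large only if it has composition factors that are much larger than their own solvable subgroups. We shall see that these are the alternating groups of large degree: $|A_t|$ is about $t^t$, while solvable subgroups of $A_t$ have order at most $4^t$. Call $A_t$ a \emph{large alternating group} if $t\ge16$.

By the classification, a nonabelian finite simple group is an alternating group, a group of Lie type, the Tits group or one of finitely many sporadic groups. We use two consequences besides the list itself. First, the outer automorphism group $\operatorname{Out}(T)$ of a nonabelian simple group $T$ is solvable (the Schreier conjecture). Second, $4$ divides $|T|$: the order is even, and if it were twice an odd number, an involution would act as an odd permutation in the regular representation and $T$ would have a subgroup of index $2$.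

\subsection{Levels}
To use Corollary~\ref{cor:sections} we have to collect many composition factors in a single section that is a direct product. The following filtration does this.

Let $X$ be a finite group and $R(X)$ its solvable radical, the largest solvable normal subgroup. The group $X/R(X)$ has no nontrivial solvable normal subgroup, so its socle, the product of its minimal normal subgroups, is a direct product $T_1\times\dots\times T_k$ of nonabelian simple groups. The normal subgroups of such a product are its subproducts; hence the $T_j$ are the minimal normal subgroups of the socle, and $X$ permutes them by conjugation. Let $\Sigma(X)$ be the preimage of the socle in $X$ and $K(X)$ the kernel of the action of $X$ on $\{T_1,\dots,T_k\}$, so that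
\[
1\le R(X)\le\Sigma(X)\le K(X)\le X .
\]
If $k=0$, then $X$ is solvable and $R(X)=K(X)=X$. The centralizer of the socle in $X/R(X)$ is a normal subgroup that meets the socle trivially, so it contains no minimal normal subgroup and is trivial. Hence $K(X)/R(X)$ embeds in $\prod_j\operatorname{Aut}(T_j)$, and $K(X)/\Sigma(X)$ embeds in $\prod_j\operatorname{Out}(T_j)$ and is solvable.

Put $X^{(0)}=X$ and $X^{(i)}=X^{(i-1)}/K(X^{(i-1)})$ for $i\ge1$. The simple factors of the socle of $X^{(i-1)}/R(X^{(i-1)})$ are the \emph{factors of level $i$} of $X$, and $k_i$ is their number. By construction $X^{(i)}\le S_{k_i}$. For example, the wreath product $A_t\wr A_k$ with $t,k\ge5$ has $k$ factors $A_t$ of level $1$ and one factor $A_k$ of level $2$. The composition factors of $X$ are the factors of all levels together with the composition factors of the solvable groups $R(X^{(i-1)})$ and $K(X^{(i-1)})/\Sigma(X^{(i-1)})$, $i\ge1$.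

\begin{lemma}\label{lem:levels}
If $X$ is a square system of order $q$, then $k_i\le2^{1-i}\lambda$ for all $i\ge1$, and $\sum_ik_i\le2\lambda$.
\end{lemma}

\begin{proof}
A Sylow $2$-subgroup of $X$ is nilpotent, so $|X|_2\le q^2$ by Lemma~\ref{lem:nilp}. Each factor of level $1$ has order divisible by $4$, so $4^{k_1}\le q^2$ and $k_1\le\lambda$. If $k_i\ge1$, then $4^{k_{i+1}}\le|X^{(i)}|_2\le|S_{k_i}|_2\le2^{k_i-1}$ by \eqref{eq:factorial}; if $k_i=0$, then $X^{(i)}=1$ and $k_{i+1}=0$. So $k_{i+1}\le k_i/2$.
\end{proof}

\subsection{Only large alternating factors matter}

\begin{lemma}\label{lem:delta}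
There is an absolute constant $\delta>0$ such that every nonabelian finite simple group $T$ that is not a large alternating group has a solvable subgroup of order at least $|T|^\delta$.
\end{lemma}

\begin{proof}
Let $T$ be of Lie type in characteristic $p$, not the Tits group. By the order formulas \cite{Carter},
\[
|T|=\frac1d\,r^N\prod_{i=1}^l(r^{d_i}-\varepsilon_i),
\]
where $N$ is the number of positive roots and $l$ the rank of the underlying root system, the $d_i$ are the degrees of its Weyl group, so that $\sum_id_i=N+l$, the $\varepsilon_i$ are roots of unity, and $d$ divides $\prod_i(r^{d_i}-\varepsilon_i)$, which is an integer prime to $p$. Here $r$ is a power of $p$, except for the Suzuki and Ree groups, where $r^2\ge8$ is an odd power of $p\in\{2,3\}$ and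
\begin{gather*}
|{}^2B_2|=r^4(r^2-1)(r^4+1),\qquad|{}^2G_2|=r^6(r^2-1)(r^6+1),\\
|{}^2F_4|=r^{24}(r^2-1)(r^6+1)(r^8-1)(r^{12}+1).
\end{gather*}
In all cases $r\ge2$ and $|T|_p=r^N$. Since $|r^{d_i}-\varepsilon_i|\le2r^{d_i}\le r^{d_i+1}$ and $l\le N$,
\[
|T|\le r^{N+(N+l)+l}\le r^{4N}=|T|_p^4,
\]
so a Sylow $p$-subgroup has order at least $|T|^{1/4}$. The remaining groups, namely $A_t$ with $t\le15$, the Tits group and the sporadic groups, are finite in number, and each has a subgroup of order $4$. Let $\delta$ be the minimum of $1/4$ and the numbers $2/\log|T|$ for $T$ in this finite list.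
\end{proof}

For a finite group $X$ let $\sigma(X)$ be the product of the orders of all composition factors that are not large alternating groups, and let $\tau(X)$ be the sum of the degrees $t$ of all large alternating composition factors $A_t$, both with multiplicity. Put
\[
c_0=22+11/\delta .
\]

\begin{lemma}\label{lem:factors}
Let $X$ be a square system of order $q$.
\begin{enumerate}
\item[(a)] $\sigma(X)\le q^{c_0}$.
\item[(b)] $\tau(X)\le4\lambda$.
\item[(c)] If $v_i$ is the sum of the degrees of the large alternating factors of level $i$, then $v_i\le2^{3-i}\lambda$.
\end{enumerate}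
\end{lemma}

\begin{proof}
(a) The number of levels is not bounded, so we cannot afford a factor $q^7$ at each of them; we use that the higher levels live in small symmetric groups. Put $\rho_1=7\lambda$ and $\rho_i=2k_{i-1}$ for $i\ge2$. By Corollary~\ref{cor:sections} and $X^{(i-1)}\le S_{k_{i-1}}$ for $i\ge2$, every solvable section of $X^{(i-1)}$ has order at most $2^{\rho_i}$, and $\sum_i\rho_i\le7\lambda+4\lambda=11\lambda$ by Lemma~\ref{lem:levels}. This applies to $R(X^{(i-1)})$ and to $K(X^{(i-1)})/\Sigma(X^{(i-1)})$. It also applies to the direct product of the solvable subgroups that Lemma~\ref{lem:delta} provides in the factors $T$ of level $i$ that are not large alternating groups; so $\prod_T|T|^\delta\le2^{\rho_i}$ over these factors. Therefore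
\[
\log\sigma(X)\le\sum_i(\rho_i+\rho_i+\rho_i/\delta)\le(22+11/\delta)\lambda .
\]

(b), (c) For $t\ge16$ we have $s_2(t)+1\le\log(t+1)+1\le t/2$, so $|A_t|_2\ge2^{t/2}$ by \eqref{eq:factorial}. Hence $\tau(X)/2\le\log|X|_2\le2\lambda$ by Lemma~\ref{lem:nilp}. This proves (b), and (c) for $i=1$. For $i\ge2$ the factors of level $i$ are composition factors of $X^{(i-1)}\le S_{k_{i-1}}$, so $v_i/2\le\log|X^{(i-1)}|_2\le k_{i-1}\le2^{2-i}\lambda$ by \eqref{eq:factorial} and Lemma~\ref{lem:levels}.
\end{proof}

Since $\log|A_t|\le t\log t$, parts (a) and (b) give
\begin{equation}\label{eq:size}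
\log|X|\le c_0\lambda+\sum t\log t,\qquad\sum t\le4\lambda ,
\end{equation}
with both sums over the large alternating composition factors $A_t$ of $X$. So $\log|X|\le c_0\lambda+4\lambda\log(4\lambda)$, an exponent of order $\log\log q$ again, and we now see its only possible source: alternating factors of unbounded degree whose total degree is not much smaller than $\lambda$.

\subsection{A product of alternating groups on one scale}
We extract from a very large square system a section $\prod_jA_{b_j}$ in which the numbers $\log b_j$ agree up to a factor $2$, say $\log b_j\approx2^a$, and the total degree is at least $\lambda/2^{2a}$. What matters is that the loss $2^{2a}$ is measured against the degrees $b_j$ and not against $\lambda$. In Section~\ref{sec:final} we need a prime $p\le\frac12\min_jb_j$ outside a set of bad primes, and the number of bad primes is proportional to the loss. A pigeonhole argument over all levels would lose a factor of order $\log\lambda$, which may exceed the $b_j$; Lemma~\ref{lem:factors}(c) prevents this, because it leaves only the levels $i\le5a/3$ in play.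

Let $\mathcal Q_a$ be the set of primes in the interval $(2^{4a},2^{4a+1}]$. By the prime number theorem $|\mathcal Q_a|$ is asymptotic to $2^{4a}/(4a\ln2)$, so we can fix an absolute integer $a_1\ge5$ with
\begin{equation}\label{eq:primes}
|\mathcal Q_a|>64c_0+2^{2a+5}\qquad\text{for all }a\ge a_1 .
\end{equation}
Put $C_1=c_0+2^{a_1+2}+16\cdot34$.

\begin{lemma}\label{lem:scale}
Let $X$ be a square system of order $q$ with $|X|\ge q^{C_1}$. Then there are an integer $a\ge a_1$ and a section $Y=\prod_jA_{b_j}$ of $X$, whose factors are composition factors of $X$, such that $2^{2^a}\le b_j<2^{2^{a+1}}$ for all $j$ and $v:=\sum_jb_j\ge2^{-2a}\lambda$.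
\end{lemma}

\begin{proof}
For $a\ge0$ and $i\ge1$ consider the large alternating factors $A_t$ of level $i$ with $2^a\le\log t<2^{a+1}$, and let $u_{a,i}$ and $v_{a,i}$ be the sums of $t\log t$ and of $t$ over them. By \eqref{eq:size}, $\sum_{a,i}u_{a,i}\ge(C_1-c_0)\lambda$, and the terms with $a<a_1$, for which $\log t<2^{a_1}$, contribute at most $2^{a_1}\cdot4\lambda$. So
\[
\sum_{a\ge a_1,\;i\ge1}u_{a,i}\ge16\cdot34\,\lambda .
\]
With $\eta=2^{-1/4}<0.841$ we have $\sum_{a\ge0,\,i\ge1}\eta^{a+i}=\eta/(1-\eta)^2<34$. Hence $u_{a,i}\ge16\cdot2^{-(a+i)/4}\lambda$ for some $a\ge a_1$ and $i\ge1$. On the other hand $u_{a,i}\le2^{a+1}v_{a,i}\le2^{a+4-i}\lambda$ by Lemma~\ref{lem:factors}(c). Comparing exponents gives $4-(a+i)/4\le a+4-i$, that is, $i\le5a/3$. Therefore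
\[
v_{a,i}\ge2^{-a-1}u_{a,i}\ge2^{\,3-a-a/4-5a/12}\lambda=2^{\,3-5a/3}\lambda\ge2^{-2a}\lambda .
\]
The factors counted in $v_{a,i}$ belong to one level, so their direct product is a subgroup of $X^{(i-1)}/R(X^{(i-1)})$ and hence a section of $X$.
\end{proof}

\section{The covering argument}\label{sec:cover}

\subsection{The model case}\label{sub:model}
The bounds obtained so far do not exclude a square system $G=A_t$ with $t$ close to $\lambda$: the group $A_t$ acts on the $k$-element subsets of $\{1,\dots,t\}$, there are fewer than $2^t$ of them, $|A_t|_2<2^t$, and $\log|A_t|$ has order $t\log t$. What excludes such actions is the number of fixed points.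

\begin{example}\label{ex:model}
Let $G=A_t$, $t\ge16$, be a square system of order $q$ on $\Omega$ in which every point stabilizer contains a $3$-cycle. This is the case if each orbit is a fixed point or a copy of the set of $k$-element subsets for some $k$, since a subset or its complement has at least three elements. Let $D$ be the set of $3$-cycles, so $|D|=t(t-1)(t-2)/3<t^3/3$. Every point is fixed by an element of $D$, and each element of $D$ fixes at most $\sqrt q+1$ points. With $t\le4\lambda$ from Lemma~\ref{lem:factors}(b),
\[
q+1\le|D|(\sqrt q+1)<\tfrac{64}3(\log q)^3(\sqrt q+1).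
\]
This bounds $q$, and with it $t$, by an absolute constant.
\end{example}

In general we look for a set $D$ of at most $\frac14\sqrt q$ nontrivial elements that meets every point stabilizer. Counting alone does not produce one: a subgroup of order greater than $q$ meets every point stabilizer nontrivially, but it is too large by a square. As in the example, $D$ will be a union of few small conjugacy classes. Three things change. A point stabilizer $G_x$ has index at most $q$, so it is still very large, and Lemma~\ref{lem:scale} gives it a section $\prod_jA_{b_j}$; but short cycles of this section have to be lifted to elements of $G_x$. The class of such a lift in $G$ has to be estimated, although we do not know how $G_x$ is embedded in $G$. And this estimate proceeds along a chief series of $G$, where we can handle only abelian and alternating factors. We remove the other factors first.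

\subsection{Removing the other simple factors}
The next lemma applies the idea of a minimal cover to all steps of a chief series at once.

\begin{lemma}\label{lem:skeleton}
Every finite group $H$ has a subgroup $G$ with $|G|\ge|H|/\sigma(H)$ all of whose chief factors are elementary abelian or of the form $A_t^k$ with $t\ge16$.
\end{lemma}

\begin{proof}
Let $1=H_0<H_1<\dots<H_h=H$ be a chief series of $H$, and let $I$ be the set of indices $i$ for which $H_i/H_{i-1}$ is a power of a large alternating group. Then $\prod_{i\in I}|H_i/H_{i-1}|=|H|/\sigma(H)$. Let $G\le H$ be minimal subject to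
\begin{equation}\label{eq:skeleton}
(G\cap H_j)H_{j-1}=H_j\qquad\text{for all }j\in I;
\end{equation}
the group $H$ itself satisfies this condition. Put $G_i=G\cap H_i$. These subgroups are normal in $G$, and for $i\in I$ we have $G_i/G_{i-1}\cong G_iH_{i-1}/H_{i-1}=H_i/H_{i-1}$. This gives the bound on $|G|$.

Let $i\notin I$. We claim that $G_i/G_{i-1}\le\Phi(G/G_{i-1})$. Otherwise there is a maximal subgroup $M$ of $G$ with $G_{i-1}\le M$ and $MG_i=G$. Let $j\in I$. If $j<i$, then $G_j\le G_{i-1}\le M$, so $M\cap H_j=G_j$. If $j>i$, then $G_i\le H_{j-1}\le H_j$, Dedekind's law gives $G_j=MG_i\cap H_j=(M\cap H_j)G_i$, and so $(M\cap H_j)H_{j-1}=G_jH_{j-1}=H_j$. Thus $M$ satisfies \eqref{eq:skeleton}, against the minimality of $G$. This proves the claim, and $G_i/G_{i-1}$ is nilpotent.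

Refine $1=G_0\le G_1\le\dots\le G_h=G$ to a chief series of $G$. A chief factor between $G_{i-1}$ and $G_i$ is a direct power of a composition factor of $G_i/G_{i-1}$. This composition factor has prime order if $i\notin I$ and is a large alternating group if $i\in I$.
\end{proof}

\subsection{The set $D$ and the proof of Theorem~\ref{thm:square}}
Put $\kappa=\log(4\lambda)$. Since $\kappa$ and $\log(c_0\lambda)$ grow like $\log\lambda$, and $\lambda=\log q$, there is an absolute constant $q_0$ such that for all $q\ge q_0$
\begin{gather}
8\kappa^6\bigl(2c_0\log(c_0\lambda)+12\kappa^2\bigr)\le\lambda/16,\label{eq:I1}\\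
2\kappa^4q^{5/32}\le\tfrac14\sqrt q.\label{eq:I2}
\end{gather}
For a square system $G$ of order $q$ call a prime $p$ \emph{admissible} if $p\le2\kappa^4$ and $|G|_p\le q^{1/32}$, and let $D(G)$ be the set of all $g\in G\setminus\{1\}$ such that $|g^G|\le q^{1/8}$ and the order of $g$ is a power of an admissible prime. Small classes alone do not make a small set; the number of classes has to be small too, and this is what admissibility is for. Every class of $p$-elements meets a fixed Sylow $p$-subgroup, so there are at most $|G|_p$ such classes, and for $q\ge q_0$
\begin{equation}\label{eq:D}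
|D(G)|\le2\kappa^4\cdot q^{1/32}\cdot q^{1/8}\le\tfrac14\sqrt q
\end{equation}
by \eqref{eq:I2}.

\begin{proposition}\label{prop:key}
Let $G$ be a square system of order $q\ge q_0$ on $\Omega$ with $|G|\ge q^{C_1+1}$, and suppose that all chief factors of $G$ are elementary abelian or of the form $A_t^k$ with $t\ge16$. Then $G_x\cap D(G)\ne\emptyset$ for every $x\in\Omega$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:square} from Proposition~\ref{prop:key}]
The nilpotent and solvable bounds are Lemmas~\ref{lem:nilp} and~\ref{lem:solv}. Put $C_2=C_1+c_0+1$ and suppose that $H$ is a square system of order $q\ge q_0$ on $\Omega$ with $|H|\ge q^{C_2}$. Let $G\le H$ be as in Lemma~\ref{lem:skeleton}. It is a square system of order $q$, and $|G|\ge|H|q^{-c_0}\ge q^{C_1+1}$ by Lemma~\ref{lem:factors}(a). By Proposition~\ref{prop:key} every point is fixed by an element of $D(G)$, so Lemma~\ref{lem:heredity}(c) and \eqref{eq:D} give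
\[
q+1\le|D(G)|(\sqrt q+1)\le\tfrac14(q+\sqrt q)<q+1,
\]
a contradiction. Hence $|H|<q^{C_2}$ whenever $q\ge q_0$. For $q<q_0$ we have $|H|\le(q+1)!\le(q_0+1)!$, where we may take $q_0$ to be an integer. Any $C\ge C_2$ with $2^C>(q_0+1)!$ therefore serves for all $q\ge2$.
\end{proof}

\section{Three lemmas on elements of prime order}\label{sec:three}

The lemmas of this section are about arbitrary finite groups. The first bounds a class size by the amount of movement of an element on the chief factors, the second produces many elements whose total movement is small, and the third secures the hypothesis of the second. If a group element $e$ acts linearly on a vector space $W$, we write $[W,e]$ for the image of $e-1$.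

\subsection{Class sizes along a chief series}
Let $X$ be a chief factor of a group $G$; then $G$ acts on $X$ by conjugation. If $X=V$ is an elementary abelian $r$-group, we regard it as a module over $\mathbb F_r$, call $r$ its characteristic, and note that $|[V,e]|=[V:C_V(e)]$, because $C_V(e)$ is the kernel of $e-1$. If $X=A_t^k$ with $t\ge16$, then $\operatorname{Aut}(A_t)=S_t$ and $\operatorname{Aut}(X)=S_t\wr S_k$, which acts faithfully on a set $\Delta=\Delta(X)$ of $kt$ points, the disjoint union of $k$ sets of size $t$. So $G$ acts on $\Delta$. Let $\mu_\Delta(e)$ be the number of points of $\Delta$ that $e$ moves.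

\begin{lemma}\label{lem:class}
Let $G$ be a finite group all of whose chief factors are elementary abelian or of the form $A_t^k$ with $t\ge16$, and let $e\in G$ have prime order $p$. Then
\[
|e^G|\le\prod_{\operatorname{char}V\ne p}|[V,e]|\ \cdot\prod_{\operatorname{char}V=p}|V|\ \cdot\ \prod_\Delta|\Delta|^{\mu_\Delta(e)},
\]
where $V$ runs over the abelian factors of a chief series of $G$ and $\Delta$ over the sets $\Delta(X)$ of its nonabelian factors $X$.
\end{lemma}

\begin{proof}
Let $1=U_0<\dots<U_h=G$ be the chief series, and let $C_j$ be the preimage in $G$ of the centralizer of $eU_j$ in $G/U_j$. Then $C_G(e)=C_0\le C_1\le\dots\le C_h=G$, so $|e^G|=\prod_{j=1}^h[C_j:C_{j-1}]$. Fix $j$, put $X=U_j/U_{j-1}$ and $\bar e=eU_{j-1}\in G/U_{j-1}$. The index $[C_j:C_{j-1}]$ is the number of conjugates of $\bar e$ under $C_j$, and these lie in the coset $\bar eX$, because $C_j$ centralizes $eU_j$. We bound their number in each case.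

\emph{$X=V$ is abelian of characteristic $p$.} The coset has $|V|$ elements.

\emph{$X=V$ is abelian of characteristic $r\ne p$.} If $\bar e=1$, there is one conjugate. Otherwise $\bar e$ has order $p$ and $\langle\bar e\rangle V$ has order $p|V|$. A conjugate of $\bar e$ in $\bar eV$ generates a Sylow $p$-subgroup of $\langle\bar e\rangle V$, and each Sylow $p$-subgroup maps isomorphically onto $\langle\bar e\rangle V/V$, so it contains exactly one element of $\bar eV$. It remains to count the Sylow $p$-subgroups. They are the conjugates of $\langle\bar e\rangle$ under $V$. If $w\in V$ normalizes $\langle\bar e\rangle$, then the commutator of $w$ and $\bar e$ lies in $V\cap\langle\bar e\rangle=1$. So there are $[V:C_V(e)]=|[V,e]|$ of them.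

\emph{$X=A_t^k$.} The group $G/U_{j-1}$ acts on $\Delta=\Delta(X)$, and $X$ acts faithfully because its center is trivial. So distinct elements of $\bar eX$ induce distinct permutations of $\Delta$. Conjugates of $\bar e$ move exactly $\mu=\mu_\Delta(e)$ points, and there are at most $\binom{|\Delta|}\mu\mu!\le|\Delta|^\mu$ such permutations.
\end{proof}

In characteristic $p$ the factor $|V|$ cannot be replaced by $|[V,e]|$: in the nonabelian group of order $p^3$ and exponent $p$, for odd $p$, with center $V$, an element $e\notin V$ has $p$ conjugates in $eV$, while $[V,e]=0$. This is why $p$ will have to be chosen so that $G$ has few abelian chief factors of characteristic $p$.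

\subsection{Many elements that move little}
By Lemma~\ref{lem:class} we need an element $e$ for which all $[V,e]$ and all $\mu_\Delta(e)$ are small. We find it by averaging. For a first look, let $A_b$ act diagonally on $\Delta$, a disjoint union of copies of $\{1,\dots,b\}$, and let $e_1,\dots,e_s$ be disjoint $p$-cycles of $A_b$. A point of $\Delta$ is moved by at most one $e_i$, so $\sum_i\mu_\Delta(e_i)\le|\Delta|$, and some $e_i$ moves at most $|\Delta|/s$ points. The next lemma says that every representation behaves in this way up to a logarithmic factor. The reason is that a weight of $\langle e_1,\dots,e_s\rangle$ that is nontrivial on $w$ generators has exponentially many conjugates, obtained by inverting generators, and all of them must fit into the representation.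

\begin{lemma}\label{lem:weights}
Let $p$ be an odd prime and $Z$ a finite group with a normal subgroup $N$ of order prime to $p$ such that $Z/N\cong\prod_{j\in J}A_{b_j}$ with $b_j\ge2p$ for all $j$. Put $s=\sum_j\lfloor b_j/p\rfloor$. Then there are elements $e_1,\dots,e_s\in Z$ of order $p$ such that, whenever $Z$ acts linearly on a space $W$ of finite dimension $d\ge1$ over a field of characteristic different from $p$,
\[
\sum_{i=1}^s\dim[W,e_i]\le2d\log d .
\]
\end{lemma}

\begin{proof}
Identify $Z/N$ with $Y=\prod_jA_{b_j}$. In each $A_{b_j}$ choose $s_j=\lfloor b_j/p\rfloor\ge2$ disjoint $p$-cycles; they are even permutations since $p$ is odd. Number all chosen cycles as $c_1,\dots,c_s$, and let $I_j$ be the set of indices of those in $A_{b_j}$. They generate an elementary abelian group $\bar E\le Y$ of order $p^s$.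

\emph{Lifting.} Let $B$ be the preimage of $\bar E$ in $Z$ and $E$ a Sylow $p$-subgroup of $B$. As $p\nmid|N|$, we have $B=NE$ and $E\cap N=1$, so $E$ maps isomorphically onto $\bar E$. Let $e_i\in E$ be the element that maps to $c_i$. Let $\tilde B$ be the preimage of $N_Y(\bar E)$. Then $B\trianglelefteq\tilde B$, and the Frattini argument gives $\tilde B=B\,N_{\tilde B}(E)=N\,N_{\tilde B}(E)$. So $\Gamma=N_{\tilde B}(E)$ maps onto $N_Y(\bar E)$, and the isomorphism $E\to\bar E$ carries conjugation by $\gamma\in\Gamma$ to conjugation by its image.

\emph{Orbits of characters.} Let $\mathbb K$ be an algebraically closed field of characteristic different from $p$. A character $\chi\colon E\to\mathbb K^\times$ is determined by the tuple $(\chi(e_i))_i$ of $p$-th roots of unity, and $\Gamma$ acts on characters by $(\gamma\chi)(e)=\chi(\gamma^{-1}e\gamma)$. Let $w_j$ be the number of $i\in I_j$ with $\chi(e_i)\ne1$, and $w(\chi)=\sum_jw_j$. We claim that the $\Gamma$-orbit of $\chi$ has size at least $2^{w(\chi)/2}$.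

For $i\in I_j$ identify the support of $c_i$ with $\mathbb Z/p$ so that $c_i$ is $z\mapsto z+1$, and let $\tau_i\in S_{b_j}$ act as $z\mapsto-z$ on this support and trivially elsewhere. Then $\tau_i$ inverts $c_i$ and centralizes the other cycles, and all $\tau_i$ have the same cycle type. Let $T_j=\langle\tau_i:i\in I_j\rangle$ and $T_j^+=T_j\cap A_{b_j}$, of index at most $2$ in $T_j$. On the tuple $(\chi(e_i))_{i\in I_j}$, the element $\tau_i$ acts by inverting the $i$-th entry, and this changes the entry if it is not $1$, because $p$ is odd. So the tuple has $2^{w_j}$ images under $T_j$ and at least $2^{w_j-1}$ under $T_j^+$, which is at least $2^{w_j/2}$ if $w_j\ge2$. If $w_j=1$, let $i\in I_j$ be the index with $\chi(e_i)\ne1$ and $i'\in I_j$ another index, which exists since $s_j\ge2$; then $\tau_i\tau_{i'}$ is even and changes the tuple, so there are at least $2\ge2^{w_j/2}$ images. The group $\prod_jT_j^+$ lies in $N_Y(\bar E)$, which is the image of $\Gamma$, and it acts on the blocks $I_j$ independently. Multiplying over $j$ proves the claim.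

\emph{Counting dimensions.} Extending scalars does not change $\dim[W,e_i]$, so let $W$ be a $\mathbb K$-space. Since $E$ is abelian of order prime to the characteristic, $W=\bigoplus_\chi W_\chi$, where $E$ acts on $W_\chi$ through $\chi$. We have $\gamma W_\chi=W_{\gamma\chi}$, so $\Gamma$ permutes the at most $d$ characters with $W_\chi\ne0$. By the claim each of them has $2^{w(\chi)/2}\le d$. Finally $[W,e_i]$ is the sum of the $W_\chi$ with $\chi(e_i)\ne1$, so
\[
\sum_i\dim[W,e_i]=\sum_\chi w(\chi)\dim W_\chi\le2d\log d .\qedhere
\]
\end{proof}

\subsection{Making the kernel prime to $p$}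
The hypothesis $p\nmid|N|$ gave us commuting lifts of order $p$; in a general extension these need not exist, as $Q_8\to C_2\times C_2$ shows for $p=2$. In our application $N$ is nilpotent and may have order divisible by $p$. If its Sylow $p$-subgroup is small compared with the total degree, then most alternating factors have no room to act on it, and for these the $p$-part of the kernel becomes central and then disappears. The last step uses the Schur multiplier $M(Y)$ of a perfect group $Y$, an abelian group with the following properties: if $\hat Y$ is perfect and $\hat Y/A\cong Y$ with $A$ central in $\hat Y$, then $A$ is a homomorphic image of $M(Y)$; the multiplier of a direct product of perfect groups is the product of their multipliers; and $M(A_b)$ has order $2$ for $b\ge8$ (Schur).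

\begin{lemma}\label{lem:coprime}
Let $p$ be an odd prime and $Z$ a finite group with a nilpotent normal subgroup $N$ such that $Z/N\cong\prod_{j\in J}A_{b_j}$ with $b_j\ge9$ for all $j$. Put $v=\sum_jb_j$, let $N_p$ be the Sylow $p$-subgroup of $N$, and suppose that $\log|N_p|\le v/16$. Then there are a subset $J_0\subseteq J$ with $\sum_{j\in J_0}b_j\ge v/2$, a subgroup $Z_0\le Z$ and a normal subgroup $N_0$ of $Z_0$ of order prime to $p$ such that $Z_0/N_0\cong\prod_{j\in J_0}A_{b_j}$.
\end{lemma}

\begin{proof}
Identify $Z/N$ with $Y=\prod_jA_{b_j}$. The subgroup $N_p$ is characteristic in $N$, hence normal in $Z$. Fix a chief series of $Z$ through $N_p$, and let $W$ run over its factors below $N_p$; they are vector spaces over $\mathbb F_p$ with $\sum_W\dim W=\log_p|N_p|$.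

\emph{Most factors act trivially.} Let $W=Q_1/Q_2$. Since $N/Q_2$ is nilpotent and $Q_1/Q_2$ is a nontrivial normal subgroup of it, $[Q_1,N]Q_2$ is properly contained in $Q_1$; it is normal in $Z$, so it equals $Q_2$. Thus $N$ acts trivially on $W$, and $Y$ acts on $W$. The kernel of this action is a subproduct, so if $J(W)$ is the set of $j$ for which $A_{b_j}$ acts nontrivially, then $\prod_{j\in J(W)}A_{b_j}$ acts faithfully on $W$. Klein four-groups on disjoint $4$-element sets generate in $A_b$ an elementary abelian $2$-group of rank $2\lfloor b/4\rfloor\ge(b-3)/2\ge b/3$, as $b\ge9$. So an elementary abelian $2$-group of rank at least $\frac13\sum_{j\in J(W)}b_j$ acts faithfully on $W$. As $p$ is odd, it is diagonalizable over $\mathbb F_p$ with eigenvalues $\pm1$ and embeds in $\{\pm1\}^{\dim W}$. Hence $\sum_{j\in J(W)}b_j\le3\dim W$. Let $J_0$ be the set of $j$ that lie in no $J(W)$. Then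
\[
\sum_{j\notin J_0}b_j\le3\log_p|N_p|\le3\log|N_p|\le3v/16,
\]
and so $\sum_{j\in J_0}b_j\ge v/2$.

\emph{The $p$-part of the kernel is central.} Put $Y_0=\prod_{j\in J_0}A_{b_j}$, let $\tilde Y_0$ be its preimage in $Z$, let $Z_0$ be a minimal cover of $\tilde Y_0/N$, and put $N_0=Z_0\cap N$. Then $Z_0/N_0\cong Y_0$, and $Z_0$ is perfect by Lemma~\ref{lem:cover}. The group $Z_0$ acts trivially on every factor $W$. The automorphisms of $N_p$ that it induces form a $p$-group. Indeed, let $\varphi$ be one of them, of order $r$ prime to $p$, and suppose by induction along the series that $\varphi$ is trivial on $Q_2$, where $W=Q_1/Q_2$. For $y\in Q_1$ we have $\varphi(y)=yz$ with $z\in Q_2$, so $y=\varphi^r(y)=yz^r$, and $z=1$ since $z$ is a $p$-element. So $\varphi=1$. Thus $Z_0/C_{Z_0}(N_p)$ is a perfect $p$-group, hence trivial, and $Z_0$ centralizes $N_p$. As $N$ is nilpotent, $N_0=A\times A'$, where $A=Z_0\cap N_p$ is the Sylow $p$-subgroup of $N_0$ and $A'$ is the product of the other Sylow subgroups. The subgroup $A$ is central in $Z_0$, and $A'$ is normal in $Z_0$.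

\emph{It is trivial.} The group $Z_0/A'$ is perfect, its subgroup $N_0/A'\cong A$ is central, and the quotient is $Y_0$. So $A$ is a homomorphic image of $M(Y_0)$, which is a $2$-group. Since $p$ is odd, $A=1$.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:final}

Let $G$ be as in the proposition. Fix a chief series of $G$, let $V$ run over its abelian factors and $\Delta$ over the sets $\Delta(X)$ of its nonabelian factors. For a prime $p$ let $\beta_p$ be the sum of $\log|V|$ over the $V$ of characteristic $p$. Since $|\Delta(A_t^k)|=kt$, Lemma~\ref{lem:factors}(a),(b) for $G$ gives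
\begin{equation}\label{eq:budget}
\sum_p\beta_p=\sum_V\log|V|\le c_0\lambda,\qquad\sum_\Delta|\Delta|\le4\lambda .
\end{equation}

\emph{Step 1: a section of the stabilizer.} Fix $x\in\Omega$. By Lemma~\ref{lem:heredity}(a),(d), $G_x$ is a square system of order $q$ and $|G_x|\ge|G|/q\ge q^{C_1}$. Lemma~\ref{lem:scale} gives $a\ge a_1$ and a section $Y=\prod_{j\in J}A_{b_j}$ of $G_x$ with $b_j\ge2^{2^a}$ and $v=\sum_jb_j\ge2^{-2a}\lambda>0$. The $A_{b_j}$ are large alternating composition factors of $G_x$, so $b_j\le4\lambda$ by Lemma~\ref{lem:factors}(b), and therefore
\begin{equation}\label{eq:akappa}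
2^a\le\kappa .
\end{equation}
By Lemma~\ref{lem:cover} there are $Z\le G_x$ and a nilpotent normal subgroup $N$ of $Z$ with $Z/N\cong Y$. Lemma~\ref{lem:nilp} gives $|N|\le q^2$, so the numbers $\nu_p=\log|N|_p$ satisfy $\sum_p\nu_p\le2\lambda$.

\emph{Step 2: the prime.} The prime $p$ has to be large enough to be admissible, small enough that many $p$-cycles fit into each $A_{b_j}$, and such that $\beta_p$ is small (for Lemma~\ref{lem:class}) and $\nu_p$ is small compared with $v$ (for Lemma~\ref{lem:coprime}). The last two conditions exclude few primes. By \eqref{eq:budget}, fewer than $64c_0$ primes have $\beta_p>\lambda/64$, and since $\sum_p\nu_p\le2\lambda$, fewer than $2^{2a+5}$ primes have $\nu_p>2^{-2a-4}\lambda$. By \eqref{eq:primes} there is $p\in\mathcal Q_a$ with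
\[
\beta_p\le\lambda/64,\qquad\nu_p\le2^{-2a-4}\lambda\le v/16 .
\]
This prime is admissible. First, $p\le2^{4a+1}=2(2^a)^4\le2\kappa^4$ by \eqref{eq:akappa}. Second, a chief factor $A_t^k$ contributes at most $kt\log p/(p-1)$ to $\log|G|_p$ by \eqref{eq:factorial}, and $\log p/(p-1)\le(4a+1)2^{-4a}\le21\cdot2^{-20}<1/256$ because $a\ge5$. With \eqref{eq:budget},
\[
\log|G|_p\le\beta_p+4\lambda\,\frac{\log p}{p-1}\le\frac\lambda{64}+\frac\lambda{64}=\frac\lambda{32}.
\]
Moreover $2^a\ge4a+2$ for $a\ge5$, so $b_j\ge2^{2^a}\ge2^{4a+2}\ge2p$ for all $j$. The prime $p$ depends on $x$, which is why $D(G)$ is defined with all admissible primes.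

\emph{Step 3: the elements.} Lemma~\ref{lem:coprime} gives $J_0\subseteq J$ with $\sum_{j\in J_0}b_j\ge v/2$ and $N_0\trianglelefteq Z_0\le Z$ with $p\nmid|N_0|$ and $Z_0/N_0\cong\prod_{j\in J_0}A_{b_j}$. Let $e_1,\dots,e_s\in Z_0$ be the elements of order $p$ from Lemma~\ref{lem:weights}. As $\lfloor y\rfloor\ge y/2$ for $y\ge1$, their number satisfies
\begin{equation}\label{eq:s}
s=\sum_{j\in J_0}\Bigl\lfloor\frac{b_j}p\Bigr\rfloor\ge\frac v{4p}\ge\frac{2^{-2a}\lambda}{4\cdot2^{4a+1}}=2^{-6a-3}\lambda\ge\frac\lambda{8\kappa^6},
\end{equation}
where the last inequality is \eqref{eq:akappa}.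

\emph{Step 4: averaging.} By Lemma~\ref{lem:class} and $|\Delta|\le4\lambda$,
\begin{equation}\label{eq:one}
\log|e_i^G|\le\beta_p+\sum_{\operatorname{char}V\ne p}\log|[V,e_i]|+\kappa\sum_\Delta\mu_\Delta(e_i)\qquad(1\le i\le s).
\end{equation}
The subgroup $Z_0$ of $G$ acts on every $V$ and every $\Delta$, so Lemma~\ref{lem:weights} applies to all of them; no further knowledge of the embedding of $G_x$ in $G$ is needed. If $|V|=r^d$ with $r\ne p$ prime, then $d\le\log|V|\le c_0\lambda$, and
\[
\sum_i\log|[V,e_i]|=\log r\sum_i\dim[V,e_i]\le2d\log d\,\log r\le2\log(c_0\lambda)\log|V| .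
\]
For $\Delta$ consider the permutation module $\mathbb C\Delta$. The element $e_i$ has orbits of length $1$ or $p$ on $\Delta$, and an orbit of length $p$ contributes $p-1$ to $\dim[\mathbb C\Delta,e_i]$. So $\dim[\mathbb C\Delta,e_i]=\frac{p-1}p\mu_\Delta(e_i)$ and
\[
\sum_i\mu_\Delta(e_i)\le\frac p{p-1}\cdot2|\Delta|\log|\Delta|\le3\kappa|\Delta| .
\]
We sum \eqref{eq:one} over $i$, divide by $s$, and use \eqref{eq:budget}, \eqref{eq:s} and \eqref{eq:I1}:
\begin{align*}
\frac1s\sum_{i=1}^s\log|e_i^G|&\le\frac\lambda{64}+\frac1s\bigl(2c_0\lambda\log(c_0\lambda)+12\lambda\kappa^2\bigr)\\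
&\le\frac\lambda{64}+8\kappa^6\bigl(2c_0\log(c_0\lambda)+12\kappa^2\bigr)\le\frac\lambda{64}+\frac\lambda{16}<\frac\lambda8 .
\end{align*}
Hence $|e_i^G|\le q^{1/8}$ for some $i$. This element has order $p$, an admissible prime, and lies in $Z_0\le Z\le G_x$. So $e_i\in G_x\cap D(G)$. This proves Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:square}, \ref{thm:main} and~\ref{thm:explicit}. \qed

\begin{thebibliography}{9}

\bibitem{Carter}
Carter, \emph{Simple Groups of Lie Type}.

\bibitem{Palfy}
P\'alfy, J. Algebra 77 (1982).

\bibitem{SvR}
\emph{Symmetry vs.\ Regularity}, \texttt{https://www.iti.zcu.cz/wl2018/pdf/wl2018\_babai.pdf}.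

\bibitem{Wolf}
Wolf, Canad. J. Math. 34 (1982).

\end{thebibliography}
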